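# Congruence skein relations for HOMFLY-PT invariants colored by power sums

## 1. Framed links, Hecke algebras and the invariants $\check Z_p$

Throughout, $z=q-q^{-1}$, $\{n\}=q^n-q^{-n}$ and $[n]=\{n\}/\{1\}$.

**Definition 1 (framed HOMFLY-PT evaluation).** Coefficients lie in $\mathbb Z[q^{\pm1},t^{\pm1}]$ with all $\{k\}$, $k\ge1$, inverted. Framed oriented links are given by diagrams with blackboard framing; the framing of a component is the sum of the signs of its self-crossings. The evaluation $\langle\cdot\rangle$ is the invariant of framed links determined by $\langle\emptyset\rangle=1$ and three relations: $X_+-X_-=z\,X_0$ for diagrams that differ at one place (positive crossing, negative crossing, oriented smoothing); removing a positive curl multiplies by $t$; a disjoint trivial unknot contributes $\frac{t-t^{-1}}{z}$.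

We draw both strands of a crossing upward. It is positive if the strand from lower left to upper right is the over strand. The evaluation is multiplicative on split unions.

*Example.* Let $\mathcal H$ be the Hopf link with two positive crossings, both components of framing $0$. Changing one crossing gives the two-component unlink, and smoothing it gives the unknot with one positive curl. So $\langle\mathcal H\rangle=\bigl(\frac{t-t^{-1}}z\bigr)^2+z\cdot t\,\frac{t-t^{-1}}z$.

**Definition 2 (Hecke algebra).** $H_n$ is the $\mathbb Q(q)$-algebra generated by $\sigma_1,\dots,\sigma_{n-1}$ with the braid relations and $\sigma_i-\sigma_i^{-1}=z$. Products of diagrams are read in the direction of the strands, and $\sigma_i$ is the positive crossing of strands $i,i+1$. For $w\in\mathfrak S_n$ with reduced word $s_{i_1}\cdots s_{i_l}$ put $T_w=\sigma_{i_1}\cdots\sigma_{i_l}$ (a positive permutation braid); the $T_w$ form a basis.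

$H_n$ is split semisimple over $\mathbb Q(q)$ (Hoefsmit), and at $q=1$ it becomes the group algebra of $\mathfrak S_n$. We write $S_\lambda,\chi_\lambda,d_\lambda$ for its simple modules, their characters and dimensions. The label $\lambda$ is the one seen at $q=1$, and $\sigma_i=q$ on $S_{(n)}$.

*Example.* In $H_2$ we have $\sigma_1=q$ on $S_{(2)}$ and $\sigma_1=-q^{-1}$ on $S_{(1,1)}$. The minimal idempotents are $(\sigma_1+q^{-1})/[2]$ and $(q-\sigma_1)/[2]$.

**Definition 3 (decorations).** The skein of the annulus consists of combinations of framed links in (annulus)$\times I$ modulo the relations of Definition 1. It is a commutative ring: the product places one annulus inside the other, or one above the other. For a partition $A$ of $n$, $Q_A$ is the closure in the annulus of the minimal idempotent of $H_n$ indexed by $A$. To decorate a component $\mathcal K$ by an element of the annulus skein, insert that element in the annulus that the framing of $\mathcal K$ determines.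

*Example.* Write $\mathrm{cl}(x)$ for the closure of $x$. Then $Q_{(2)}=\frac1{[2]}(\mathrm{cl}(\sigma_1)+q^{-1}\mathrm{cl}(1))$ and $Q_{(1,1)}=\frac1{[2]}(q\,\mathrm{cl}(1)-\mathrm{cl}(\sigma_1))$, so
$$Q_{(2)}-Q_{(1,1)}=\tfrac1{[2]}\bigl(2\,\mathrm{cl}(\sigma_1)-z\,\mathrm{cl}(1)\bigr)=\tfrac1{[2]}\bigl(\mathrm{cl}(\sigma_1)+\mathrm{cl}(\sigma_1^{-1})\bigr).$$

**Definition 4 (colored and reformulated invariants).** Let $\mathcal L$ have components $\mathcal K_1,\dots,\mathcal K_L$. For partitions $\vec A=(A^1,\dots,A^L)$ let $\widetilde W_{\vec A}(\mathcal L;q,t)=\langle\mathcal L\star\otimes_{k=1}^LQ_{A^k}\rangle$, with $\mathcal K_k$ decorated by $Q_{A^k}$. For $\vec\mu=(\mu^1,\dots,\mu^L)$ let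
$$\check Z_{\vec\mu}(\mathcal L;q,t)=[\vec\mu]\sum_{\vec A}\prod_{k=1}^L\chi_{A^k}(\mu^k)\,\widetilde W_{\vec A}(\mathcal L;q,t),\qquad[\vec\mu]=\prod_{k=1}^L\prod_j\{\mu^k_j\},$$
where $|A^k|=|\mu^k|$ and $\chi_A(\mu)$ is the character of $\mathfrak S_{|A|}$ on cycle type $\mu$. For $p\in\mathbb Z_+$ put $\check Z_p(\mathcal L)=\check Z_{((p),\dots,(p))}(\mathcal L;q,t)$.

Write $(a|b)$ for the hook with arm $a$ and leg $b$, of size $a+b+1$. By the Murnaghan–Nakayama rule, $\chi_A((m))$ is $(-1)^b$ if $A=(a|b)$ and $0$ if $A$ is not a hook. So with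
$$P_m:=\sum_{a+b=m-1}(-1)^bQ_{(a|b)}\qquad\text{we get}\qquad\check Z_p(\mathcal L)=\bigl\langle\mathcal L\star(\{p\}P_p)^{\otimes L}\bigr\rangle.\tag{1}$$

*Example.* $\check Z_1(\mathcal L)=z^L\langle\mathcal L\rangle$; for the unknot of framing $w$ this is $t^w(t-t^{-1})$. By the example after Definition 3, $\{2\}P_2=z(\mathrm{cl}(\sigma_1)+\mathrm{cl}(\sigma_1^{-1}))$. The two closures are unknots of framing $1$ and $-1$, so for the $0$-framed unknot $\check Z_2=(t-t^{-1})(t+t^{-1})=t^2-t^{-2}$.

**Definition 5 (skein triples).** $\mathcal L_+,\mathcal L_-,\mathcal L_0$ are links given, with blackboard framing, by diagrams that agree outside a small disk, in which they are a positive crossing, a negative crossing and its oriented smoothing. The crossing is of type I if it is a self-crossing of one component, and of type II if it is between different components.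

*Example.* One-crossing diagrams of the unknot give a type I triple: $\mathcal L_\pm$ are unknots of framing $\pm1$ and $\mathcal L_0$ is the two-component unlink. The Hopf link above gives a type II triple.

For $p=1$ the skein relation reads
$$\check Z_1(\mathcal L_+)-\check Z_1(\mathcal L_-)=\check Z_1(\mathcal L_0)\ \text{(type I)},\qquad\check Z_1(\mathcal L_+)-\check Z_1(\mathcal L_-)=\{1\}^2\check Z_1(\mathcal L_0)\ \text{(type II)},$$
because $\check Z_1=z^L\langle\cdot\rangle$ and $\mathcal L_0$ has one component more (type I) or one fewer (type II) than $\mathcal L_\pm$.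

Now let $p$ be prime. One crossing of $\mathcal L$ becomes a crossing of two $p$-cables, with $p^2$ crossings, and there is no reason to expect an exact relation among three links. Does a three-term relation survive as a congruence? For $f,g\in\mathbb Z[z^2,t^{\pm1}]$ write $f\equiv g\pmod h$ if $\frac{f-g}h\in\mathbb Z[z^2,t^{\pm1}]$. Note that $[2]^2=z^2+4$, and that for $p$ odd already $[p]\in\mathbb Z[z^2]$.

**Theorem 1.** Let $p$ be prime and $\epsilon=(-1)^{p-1}$. For every link, $\check Z_p$ lies in $\mathbb Z[z^2,t^{\pm1}]$, and in this ring: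

- type I: $\check Z_p(\mathcal L_+)-\check Z_p(\mathcal L_-)\equiv\epsilon\,\check Z_p(\mathcal L_0)\pmod{[p]^2}$;
- type II: $\check Z_p(\mathcal L_+)-\check Z_p(\mathcal L_-)\equiv\epsilon\,p\,\{p\}^2\,\check Z_p(\mathcal L_0)\pmod{\{p\}^2[p]^2}$.

**Corollary 2.** For every framed link $\mathcal L$, with $w(\mathcal L)$ the sum of the framings of its components, $\check Z_p(\mathcal L;q,t)\equiv\epsilon^{\,w(\mathcal L)}\,\check Z_1(\mathcal L;q^p,t^p)\pmod{[p]^2}$.

Theorem 1 is the conjecture of Chen, Liu, Peng and Zhu on congruence skein relations, so the conjecture is true. A survey that quotes it, "Recent progress of various Volume Conjectures for links as well as 3-manifolds", prints the type I modulus as $\{p\}^2$; $[p]^2$ is the modulus of the original formulation. The next section shows that $\{p\}^2$ fails.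

## 2. Curls on the unknot for $p=2$

Put $k_n=z\langle\mathrm{cl}(\sigma_1^n)\rangle$. Then $k_n=k_{n-2}+zk_{n-1}$, with $k_{\pm1}=t^{\pm1}(t-t^{-1})$ and $zk_0=(t-t^{-1})^2$. Hence
$$k_3=k_1+zk_0+z^2k_1=(t-t^{-1})\bigl[(z^2+2)t-t^{-1}\bigr],\qquad k_{-3}=k_{-1}-zk_0+z^2k_{-1}=(t-t^{-1})\bigl[(z^2+2)t^{-1}-t\bigr].$$
The $2$-cable of a positive curl is a full twist $\sigma_1^2$ in which each strand has one positive curl, i.e. $t^2\sigma_1^2$. So the unknots $\mathcal U_{\pm1}$ of framing $\pm1$ have
$$\check Z_2(\mathcal U_1)=t^2(k_3+k_1)=t^2(t-t^{-1})\bigl[(z^2+3)t-t^{-1}\bigr],\qquad\check Z_2(\mathcal U_{-1})=t^{-2}(k_{-1}+k_{-3})=t^{-2}(t-t^{-1})\bigl[(z^2+3)t^{-1}-t\bigr].$$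
The smoothing is the unlink, with $\check Z_2=(t^2-t^{-2})^2=(t-t^{-1})(t^3+t-t^{-1}-t^{-3})$. Since $\epsilon=-1$, we look at
$$\check Z_2(\mathcal U_1)-\check Z_2(\mathcal U_{-1})+\check Z_2(\mathcal L_0)=(z^2+4)(t-t^{-1})(t^3-t^{-3}).$$
This is divisible by $[2]^2=z^2+4$, as Theorem 1 claims. It is not divisible by $\{2\}^2=z^2(z^2+4)$.

Modulo $z^2+4$ the first formula says $\check Z_2(\mathcal U_1)\equiv-t^2(t^2-t^{-2})$: a positive curl multiplies $\check Z_2$ by $\epsilon t^2$. We shall see that this holds for every link and every $p$.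

## 3. Characters, closures and symmetrizing traces

Let $F=\mathbb Q(q,t)$, let $c(\lambda)$ be the sum of the contents $c(x)$ of the boxes $x$ of $\lambda$, and $h(x)$ the hook lengths. For a hook, $c((a|b))=\frac12(a-b)(a+b+1)$.

### 3.1 Symmetric functions in the annulus

*Purpose: to compute in the annulus skein with symmetric functions.* The $\mathbb Z[q^{\pm1}]$-span of the $T_w$ is a ring, finitely generated as a module, so $T_w$ is integral over $\mathbb Z[q^{\pm1}]$. Hence $\chi_\lambda(T_w)\in\mathbb Q(q)$ is integral over this normal ring, so $\chi_\lambda(T_w)\in\mathbb Z[q^{\pm1}]$. At $q=1$ it equals $\chi_\lambda(w)$.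

Specializing characters at $q=1$ shows that the multiplicity of $S_{\kappa_1}\otimes S_{\kappa_2}$ in the restriction of $S_\lambda$ to $H_m\otimes H_n$ is the Littlewood–Richardson coefficient $c^\lambda_{\kappa_1\kappa_2}$. So $\mathrm{ch}(x):=\sum_\lambda\chi_\lambda(x)s_\lambda\in\mathrm{Sym}$, with $s_\lambda$ the Schur functions, satisfies $\mathrm{ch}(x\otimes y)=\mathrm{ch}(x)\,\mathrm{ch}(y)$.

A trace $\theta$ on a split semisimple algebra is determined by its values on minimal idempotents, $\theta(x)=\sum_\lambda\chi_\lambda(x)\,\theta(\text{minimal idempotent of }\lambda)$. Closure is a trace, so $\mathrm{cl}(x)=\sum_\lambda\chi_\lambda(x)Q_\lambda$. Since $\mathrm{cl}(x\otimes y)=\mathrm{cl}(x)\,\mathrm{cl}(y)$, the map $s_\lambda\mapsto Q_\lambda$ is a ring homomorphism from $\mathrm{Sym}$ to the annulus skein over $F$. We write $h_n,e_n$ for the images of the complete and elementary functions, $H(u)=\sum h_nu^n$ and $E(u)=\sum e_nu^n=H(-u)^{-1}$. The image of the power sum $p_m=\sum_\lambda\chi_\lambda((m))s_\lambda$ is $P_m$, and $\log H(u)=\sum_{k\ge1}P_ku^k/k$.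

Pieri's rule gives $h_me_n=s_{(m|n-1)}+s_{(m-1|n)}$ for $m,n\ge1$; also $h_m=s_{(m-1|0)}$ and $e_n=s_{(0|n-1)}$. Comparing coefficients of $x^my^n$,
$$H(xu)E(yu)=1+(x+y)\,u\sum_{a,b\ge0}Q_{(a|b)}\,(xu)^a(yu)^b.\tag{2}$$
The same identity holds in $\mathrm{Sym}$ with $s_{(a|b)}$ in place of $Q_{(a|b)}$.

### 3.2 The full twist

*Purpose: to know how curls act.* $FT_n=(\sigma_1\cdots\sigma_{n-1})^n$ is central, so it acts on $S_\lambda$ by a scalar $f$. The $\sigma_i$ are conjugate and have eigenvalues $q,-q^{-1}$, and $n(n-1)$ is even. So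
$$f^{d_\lambda}=\det(\sigma_1)^{n(n-1)}=q^{\,n(n-1)\chi_\lambda(\text{transposition})}=q^{2c(\lambda)d_\lambda},$$
the last equality by Frobenius' formula $\chi_\lambda(\text{transposition})=d_\lambda c(\lambda)/\binom n2$. (For $n=1$ everything is trivial.) Since $f=1$ at $q=1$, $f=q^{2c(\lambda)}$. The $n$-cable of a positive curl is $t^nFT_n$.

### 3.3 The element $r_m$

*Purpose: to write $\{m\}P_m$ as $z$ times a sum of knots in the annulus.*

**Lemma 3** (Aiston, Morton). For $m\ge1$ let $r_m=z\sum_{i=0}^{m-1}\sigma_1\cdots\sigma_i\,\sigma_{i+1}^{-1}\cdots\sigma_{m-1}^{-1}\in H_m$. Then $\mathrm{ch}(r_m)=\{m\}p_m$. So $\chi_\lambda(r_m)=(-1)^b\{m\}$ for $\lambda=(a|b)$ and $\chi_\lambda(r_m)=0$ for non-hooks, and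
$$\{m\}P_m=\mathrm{cl}(r_m)=zX_m,\qquad X_m=\sum_{i=0}^{m-1}\mathrm{cl}(\sigma_1\cdots\sigma_i\,\sigma_{i+1}^{-1}\cdots\sigma_{m-1}^{-1}).\tag{3}$$

For $m=2$ this is the formula $\{2\}P_2=z(\mathrm{cl}(\sigma_1)+\mathrm{cl}(\sigma_1^{-1}))$ of Section 1.

*Proof.* Let $c_m^\pm=\mathrm{ch}(\sigma_1^{\pm1}\cdots\sigma_{m-1}^{\pm1})$. The $m$-th power of $\sigma_1\cdots\sigma_{m-1}$ is $FT_m$, so each of its eigenvalues on $S_\lambda$ is $q^{2c(\lambda)/m}$ times an $m$-th root of unity. Hence its trace is $q^{2c(\lambda)/m}$ times a constant, and $q=1$ shows that the constant is $\chi_\lambda((m))$. For hooks of size $m$, $2c/m=a-b$. So $c_m^+=\sum_{a+b=m-1}(-1)^bq^{a-b}s_{(a|b)}$. Applying the automorphism $q\mapsto q^{-1}$, $\sigma_i\mapsto\sigma_i^{-1}$ to the argument, $c_m^-=\sum_{a+b=m-1}(-1)^bq^{b-a}s_{(a|b)}$.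

Let $G(u)=H(qu)E(-q^{-1}u)$ in $\mathrm{Sym}[[u]]$. By (2) with $x=q$, $y=-q^{-1}$ we get $G=1+z\sum_mc_m^+u^m$. Also $G^{-1}=H(q^{-1}u)E(-qu)$, and (2) with $x=q^{-1}$, $y=-q$ gives $G^{-1}=1-z\sum_mc_m^-u^m$.

Let $a_i=\mathrm{ch}(\sigma_1\cdots\sigma_i\sigma_{i+1}^{-1}\cdots\sigma_{m-1}^{-1})$. Replacing $\sigma_i$ by $\sigma_i^{-1}$ costs $z$ times the element with $\sigma_i$ deleted, so $a_i-a_{i-1}=z\,c_i^+c_{m-i}^-$, and $a_{m-1}=c_m^+$. Thus $a_i=c_m^+-z\sum_{l=i+1}^{m-1}c_l^+c_{m-l}^-$, and
$$z\sum_{i=0}^{m-1}a_i=z\Bigl(mc_m^+-z\sum_{l=1}^{m-1}l\,c_l^+c_{m-l}^-\Bigr)=[u^m]\,\frac{u\,G'(u)}{G(u)}=\{m\}p_m,$$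
because $\log G=\sum_kp_k(q^k-q^{-k})u^k/k$. $\square$

### 3.4 Values on the unknot

*Purpose: to have $\langle Q_\lambda\rangle$ in closed form, and nonzero.* On the $0$-framed unknot, evaluation is multiplicative on the annulus skein. The closure of $\sigma_1\cdots\sigma_i\sigma_{i+1}^{-1}\cdots\sigma_{k-1}^{-1}$ is an unknot of framing $2i-k+1$. So (3) gives $\{k\}\langle P_k\rangle=(t-t^{-1})\sum_{i=0}^{k-1}t^{2i-k+1}=t^k-t^{-k}$. For $t=q^N$ this says $\langle P_k\rangle=p_k(q^{N-1},q^{N-3},\dots,q^{1-N})$. So $\langle Q_\lambda\rangle=s_\lambda(q^{N-1},\dots,q^{1-N})$, which Macdonald I.3, Ex. 1 evaluates for all $N\ge1$. Hence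
$$\langle P_k\rangle=\frac{t^k-t^{-k}}{\{k\}},\qquad\langle Q_\lambda\rangle=\prod_{x\in\lambda}\frac{tq^{c(x)}-t^{-1}q^{-c(x)}}{\{h(x)\}}\neq0.\tag{4}$$

### 3.5 The skein of the disc

*Purpose: to view the cable of a long knot as an element of $H_n$.* Every $(n,n)$-tangle in the disc (inputs at the bottom, outputs at the top) is a $\mathbb Z[z^{\pm1},t^{\pm1}]$-combination of the $T_w$. To see this, order the arcs by their inputs from left to right, and then the closed components. Call a diagram descending if every crossing is first met, in this order of traversal, on its over strand. Using the skein relation and induction on the number of crossings and on the number of crossing changes needed, we reduce to descending diagrams. There the closed components are split unknots with curls, and the arcs are unknotted up to curls and lie in separate layers, the arc with leftmost input nearest to us. Pulled straight, two arcs cross at most once, and then the one from lower left to upper right is over. So the diagram is a power of $t$ times a power of $\frac{t-t^{-1}}z$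 times some $T_w$.

The map from $H_n(F)$ to this skein is injective. If $x\mapsto0$, then $0=\langle\mathrm{cl}(xy)\rangle=\sum_\lambda\chi_\lambda(xy)\langle Q_\lambda\rangle$ for all $y$. This trace form is nondegenerate since all $\langle Q_\lambda\rangle\ne0$, so $x=0$.

### 3.6 The symmetrizing trace and Schur elements

*Purpose: a perfect pairing on $H_n$ over any coefficient ring, compared with the characters.* Let $\tau(T_w)=\delta_{w,1}$, extended linearly. Then $\tau(T_xT_y)=\delta_{x,y^{-1}}$, by induction on the length $\ell(y)$. The case $y=1$ is clear. Let $y=sy'$ with $\ell(y)=\ell(y')+1$. If $\ell(xs)>\ell(x)$, then $T_xT_y=T_{xs}T_{y'}$ and the claim follows. If $\ell(xs)<\ell(x)$, then $T_xT_y=T_{xs}T_{y'}+zT_xT_{y'}$. The second term contributes only if $x=y'^{-1}$; but then $xs=y^{-1}$ is longer than $x$, a contradiction. So $\tau(T_wT_{v^{-1}})=\delta_{w,v}$, and $\tau$ is a trace with nondegenerate form $\tau(xy)$. Write $\tau=\sum_\lambda\gamma_\lambda^{-1}\chi_\lambda$; the $\gamma_\lambda$ are the Schur elements. Then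
$$\gamma_\lambda=q^{c(\lambda)}\prod_{x\in\lambda}[h(x)].\tag{5}$$

*Proof of (5).* We claim that $t^n\langle\mathrm{cl}(T_w)\rangle$ is a polynomial in $t$ with constant term $(-z)^{-n}\delta_{w,1}$. For $n=1$ it is $(t^2-1)/z$. If $w\in\mathfrak S_{n-1}$, the closure gains the factor $\frac{t-t^{-1}}z$, so the polynomial gains $(t^2-1)/z$. Otherwise $T_w=T_u\sigma_{n-1}T_v$ with $u,v\in\mathfrak S_{n-1}$, and closing the last strand gives $\langle\mathrm{cl}(T_w)\rangle=t\,\langle\mathrm{cl}_{n-1}(T_vT_u)\rangle$. Then $t^n\langle\mathrm{cl}(T_w)\rangle$ is $t^2$ times a polynomial. This proves the claim. So $\tau(x)=(-z)^n[t^{-n}]\langle\mathrm{cl}(x)\rangle=\sum_\lambda\chi_\lambda(x)\,(-z)^n[t^{-n}]\langle Q_\lambda\rangle$, and by (4) the coefficient of $\chi_\lambda(x)$ is $z^nq^{-c(\lambda)}\prod\{h(x)\}^{-1}$. $\square$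

*Example.* $\gamma_{(2)}=q[2]$ and $\gamma_{(1,1)}=q^{-1}[2]$. Here $\gamma_{(2)}^{-1}+\gamma_{(1,1)}^{-1}=1$: each summand has a pole where $[2]=0$, but the sum has none. Keep this in mind.

Let $\mathrm{Cas}(x)=\sum_wT_wxT_{w^{-1}}$. It does not depend on the choice of dual bases for $\tau$. The matrix units $E^\lambda_{ij}$ have dual basis $\gamma_\lambda E^\lambda_{ji}$, so $\mathrm{Cas}(x)=\sum_{\lambda,i,j}\gamma_\lambda E^\lambda_{ij}xE^\lambda_{ji}$. Thus
$$\mathrm{Cas}(x)\text{ is central and acts on }S_\lambda\text{ by }\gamma_\lambda\chi_\lambda(x),\qquad\mathbf e_\lambda=\gamma_\lambda^{-1}\sum_w\chi_\lambda(T_w)T_{w^{-1}},\tag{6}$$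
where $\mathbf e_\lambda$ is the central idempotent of $\lambda$: expand it as $\sum_w\tau(\mathbf e_\lambda T_w)T_{w^{-1}}$.

## 4. Integrality and localization at roots of unity

*Purpose: to show $\check Z_p\in\mathbb Z[z^2,t^{\pm1}]$, and to replace Theorem 1 by congruences over a discrete valuation ring.*

**Lemma 4.** (i) If $M$ is a framed link with $n$ components, then $z^n\langle M\rangle\in\mathbb Z[z^2,t^{\pm1}]$. (ii) $\check Z_p(\mathcal L)\in\mathbb Z[z^2,t^{\pm1}]$. (iii) In type II, $z^2$ divides $\check Z_p(\mathcal L_+)-\check Z_p(\mathcal L_-)$ in this ring.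

*Proof.* (i) Induct on the number of crossings and on the number of crossing changes needed to reach a descending diagram. A descending diagram is an unlink; with total framing $w$ it gives $t^w(t-t^{-1})^n$. At a self-crossing, $z^n\langle M_+\rangle-z^n\langle M_-\rangle=z^{n+1}\langle M_0\rangle$, and $M_0$ has $n+1$ components. At a mixed crossing, $M_0$ has $n-1$ components and the difference is $z^2\cdot z^{n-1}\langle M_0\rangle$.

(ii) By (1) and (3), $\check Z_p(\mathcal L)=z^L\langle\mathcal L\star X_p^{\otimes L}\rangle$. Every term of $X_p$ is the closure of a braid whose permutation is a $p$-cycle, so this is a sum of terms $z^L\langle M\rangle$ with $M$ having $L$ components.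

(iii) In each of these terms one passes from $\mathcal L_+$ to $\mathcal L_-$ by $p^2$ changes of mixed crossings, and each changes $z^L\langle M\rangle$ by an element of $z^2\mathbb Z[z^2,t^{\pm1}]$. $\square$

**Notation.** Fix a prime $p$, write $\check Z=\check Z_p$, $r=r_p$, $\epsilon=(-1)^{p-1}$. Fix $\zeta\in\mathbb C$ with $\zeta^p=\epsilon$ and $\zeta^2\ne1$; so $\zeta^2$ has order $p$. (For $p=2$: $\zeta=\pm i$.) Let $\mathcal O$ be the localization of $\mathbb Q(\zeta)[q^{\pm1}]$ at $q=\zeta$. It is a discrete valuation ring, and $\pi:=\{p\}$ is a uniformizer: at $q=\zeta$ it vanishes and its derivative is $p\,\zeta^{-1}\cdot2\epsilon\neq0$. Let $K=\mathrm{Frac}\,\mathcal O$ and $\mathcal A=\mathcal O[t^{\pm1}]$, a normal domain. In $\mathcal O$ the nonzero rationals are units, and $\{k\}$ is a unit if $p\nmid k$. In particular $z$ is a unit, so $\langle M\rangle\in\mathcal A$ for every framed link $M$. Write $\equiv_k$ for congruence modulo $\pi^k\mathcal A$, and $q^p=\epsilon\omega$. Then $\omega\equiv_11$ and $\omega^m\equiv_21+m(\omega-1)$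 for $m\in\mathbb Z$.

**Lemma 5.** Let $f\in\mathbb Z[z^2,t^{\pm1}]$. If $f\in\pi^2\mathcal A$ for all such $\zeta$, then $[p]^2$ divides $f$ in $\mathbb Z[z^2,t^{\pm1}]$. If $f\in\pi^4\mathcal A$ for all such $\zeta$ and $z^2\mid f$, then $z^2[p]^4$ divides $f$.

*Proof.* We may treat each coefficient of a power of $t$ separately, a polynomial in $z^2=q^2+q^{-2}-2$. Let $p$ be odd. Then $[p]=1+\sum_{j=1}^{(p-1)/2}(q^{2j}+q^{-2j})=g(z^2)$ with $g$ a monic integer polynomial of degree $\frac{p-1}2$. Its roots are the $\frac{p-1}2$ distinct values of $z^2$ at the points $q=\zeta$, so $g$ is separable. The derivative of $z^2$ with respect to $q$ is $2z(1+q^{-2})$, nonzero at $\zeta$ because $\zeta^2\ne\pm1$. So orders of vanishing in the variable $z^2$ and in $\pi$ agree. For $p=2$, $[2]^2=z^2+4=(q+q^{-1})^2$ has order $2$ in $\pi$ at $q=\pm i$. Finally $[p]\neq0$ at $z^2=0$. So the claimed divisibilities hold over $\mathbb C$. The divisors are monic in $z^2$, so the quotients have integer coefficients. $\square$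

Since $\{p\}^2=z^2[p]^2$ and $\{p\}^2[p]^2=z^2[p]^4$, Lemmas 4 and 5 reduce Theorem 1 to the following statements for every $\zeta$:
$$\check Z(\mathcal L_+)-\check Z(\mathcal L_-)\equiv_2\epsilon\,\check Z(\mathcal L_0)\quad\text{(type I)},\tag{7}$$
$$\check Z(\mathcal L_+)-\check Z(\mathcal L_-)\equiv_4\epsilon\,p\,\{p\}^2\,\check Z(\mathcal L_0)\quad\text{(type II)}.\tag{8}$$

**Expanding the cables crossing by crossing.** The first thing to try is the expansion from the proof of Lemma 4(iii). In type II, $\check Z(\mathcal L_+)-\check Z(\mathcal L_-)$ is a signed sum of terms $z^{L+1}\langle M_0\rangle$, one for each crossing of the two cables and each choice of summands in $X_p^{\otimes L}$. One would like to see $\pi^2$ in the terms. It is not there. Put $t=q$: the function $q^{\text{total writhe}}$ on diagrams satisfies the three relations of Definition 1 with $t=q$, so $\langle M_0\rangle$ becomes a power of $q$ and $z^{L+1}\langle M_0\rangle$ becomes a unit of $\mathcal O$. Hence no single term lies in $\pi\mathcal A$. The factors $\pi$ come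 only from cancellation between different links, and the skein relation at one crossing does not see it.

So we keep the sums together, in two ways. The decoration $P_p$ of one strand will be moved through the other cable as a whole (Section 6). The sum $r$ in the other cable will be treated through characters, where $r$ kills all non-hooks and the hooks enter with alternating signs (Section 5).

## 5. The Hecke algebra $H_p$ near $\zeta$

Even hook by hook one stops too early. Take $p=2$ and the element $1+\sigma_1^2=\sigma_1(\sigma_1+\sigma_1^{-1})$. On $S_{(2)}$ and $S_{(1,1)}$ it acts by $q[2]$ and $q^{-1}[2]$, which vanish only to first order at $\zeta=\pm i$. But the closure of $r_2(1+\sigma_1^2)=z\,\sigma_1(\sigma_1+\sigma_1^{-1})^2$ evaluates to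
$$k_3+2k_1+k_{-1}=t\,(t-t^{-1})(z^2+4),$$
of second order. The extra order comes from cancellation between the two neighboring hooks, which $r$ weights by $+1$ and $-1$. This section makes that systematic.

For a ring $R\supset\mathbb Z[q^{\pm1}]$ let $H_n(R)$ be the $R$-span of the $T_w$. The form $\tau(xy)$ on it is perfect. If $x\in H_p(\mathcal A)$ then $\chi_\lambda(x)\in\mathcal A$. A central $\xi\in H_p(\mathcal A)$ is integral over $\mathcal A$, so its scalars on the $S_\lambda$ lie in the normal ring $\mathcal A$. For hooks of size $p$ we write just the leg $b$ (so $a=p-1-b$, $0\le b\le p-1$), and $\xi_b,\chi_b,\gamma_b$ accordingly. By (5), for $\lambda\vdash p$: if $\lambda$ is not a hook, all hook lengths are $<p$ and $\gamma_\lambda$ is a unit of $\mathcal O$; if $\lambda$ is a hook, exactly one hook length is $p$ and $\gamma_\lambda$ has valuation exactly $1$.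

Let $1\le i\le p-1$ and $C=H_{p-i}\otimes H_i\subset H_p$. Its simple modules are indexed by $\kappa=(\kappa_1,\kappa_2)$, with Schur elements $\gamma_\kappa=\gamma_{\kappa_1}\gamma_{\kappa_2}$ for $\tau|_C$. All hook lengths are $<p$, so $\gamma_\kappa$ is a unit of $\mathcal O$.

### 5.1 Primitive idempotents over $\mathcal O$

*Purpose: to cut down to one-dimensional pieces without denominators.* By (6) for $C$, $\mathbf e_\kappa\in C(\mathcal O)$. So $C(\mathcal O)=\bigoplus_\kappa\mathbf e_\kappa C(\mathcal O)$, orthogonally for the perfect form $\tau(xy)$, and the form is perfect on each summand. On $\mathbf e_\kappa C(\mathcal O)$ we have $\tau=\gamma_\kappa^{-1}\chi_\kappa$, so the trace form $\chi_\kappa(xy)$ is perfect there. Choose an invariant $\mathcal O$-lattice $M$ in the simple module over $K$. Then $\mathbf e_\kappa C(\mathcal O)\subset\mathrm{End}_{\mathcal O}(M)$ are full lattices in the same matrix algebra, both unimodular for the trace form, hence equal (a larger lattice has a smaller dual). So there is $g_\kappa\in\mathbf e_\kappa C(\mathcal O)$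 acting as a rank-one idempotent on the simple module $\kappa$ and as $0$ on all others.

### 5.2 Restriction of hooks

*Purpose: to see that $g_\kappa$ meets exactly two hooks, which are neighbors.* The dimension of $g_\kappa S_\lambda$ is $c^\lambda_{\kappa_1\kappa_2}$, the coefficient of $s_{\kappa_1}\otimes s_{\kappa_2}$ in the coproduct of $s_\lambda$. With $S=\sum_{a,b}s_{(a|b)}x^ay^b$, identity (2) says $H(x)E(y)=1+(x+y)S$. The left side is group-like, so $S$ has coproduct $S\otimes1+1\otimes S+(x+y)\,S\otimes S$. Therefore, for hooks $b$ of size $p$, $g_\kappa S_b\ne0$ only if $\kappa_1,\kappa_2$ are hooks, say with legs $b_1,b_2$. Put $\beta=b_1+b_2$. Then $g_\kappa S_b\neq0$ exactly for $b=\beta$ and $b=\beta+1$, each time with dimension $1$.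

*Example.* For $i=1$ we have $\kappa_2=(1)$, so $\beta=b_1$, and every $\beta\in\{0,\dots,p-2\}$ occurs.

**Lemma 6.** For such a pair of hooks $\kappa$ and $x\in g_\kappa H_p(\mathcal A)g_\kappa$: $\chi_\beta(x)\equiv_1\chi_{\beta+1}(x)$. Moreover $\gamma_\beta^{-1}+\gamma_{\beta+1}^{-1}\in\mathcal O$.

*Proof.* In $\tau(x)=\sum_\lambda\gamma_\lambda^{-1}\chi_\lambda(x)\in\mathcal A$ the non-hook terms lie in $\mathcal A$, and the only possible hook terms are $\beta$ and $\beta+1$. So $\gamma_\beta^{-1}\chi_\beta(x)+\gamma_{\beta+1}^{-1}\chi_{\beta+1}(x)\in\mathcal A$. For $x=g_\kappa$ both characters are $1$ and $\tau(g_\kappa)\in\mathcal O$, which gives $\gamma_\beta^{-1}+\gamma_{\beta+1}^{-1}\in\mathcal O$. Subtract $(\gamma_\beta^{-1}+\gamma_{\beta+1}^{-1})\chi_{\beta+1}(x)$: we get $\gamma_\beta^{-1}(\chi_\beta(x)-\chi_{\beta+1}(x))\in\mathcal A$. Since $\gamma_\beta^{-1}$ has a simple pole, the claim follows. $\square$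

Take $i=1$ and $x=\xi g_\kappa$ with $\xi$ central: *for central $\xi\in H_p(\mathcal A)$ all scalars $\xi_b$ are congruent modulo $\pi$.*

### 5.3 Traces evaluated at $r\xi$

*Purpose: to control curls and, later, connected sums modulo $\pi^2$.*

**Lemma 7.** Let $f:H_p(\mathcal A)\to\mathcal A$ be an $\mathcal A$-linear trace. There are $v_b\in\mathcal A$ $(0\le b\le p-1)$, all congruent modulo $\pi$, with $f(r\xi)=\sum_bv_b\xi_b$ for all central $\xi\in H_p(\mathcal A)$. In particular $f(r\,FT_p^m)\equiv_2\epsilon^mf(r)$ for $m\in\mathbb Z$.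

*Proof.* The form is perfect, so $f=\tau(\varphi\,\cdot)$ with $\varphi\in H_p(\mathcal A)$. As $f$ is a trace, $\tau(\varphi xy)=\tau(\varphi yx)=\tau(x\varphi y)$ for all $x,y$, so $\varphi$ is central. By Lemma 3, $f(r\xi)=\sum_b\gamma_b^{-1}(-1)^b\{p\}\varphi_b\xi_b$. Put $w_b=(-1)^b\{p\}\gamma_b^{-1}\in\mathcal O$ and $v_b=w_b\varphi_b$. By Lemma 6, $w_b-w_{b+1}=(-1)^b\{p\}(\gamma_b^{-1}+\gamma_{b+1}^{-1})\in\pi\mathcal O$, and $\varphi_b\equiv_1\varphi_{b+1}$. So all $v_b$ are congruent modulo $\pi$.

For $\xi=FT_p^m$ we have $\xi_b=q^{pm(a-b)}=\epsilon^{m(a-b)}\omega^{m(a-b)}\equiv_2\epsilon^m(1+m(a-b)(\omega-1))$, because $a-b=p-1-2b\equiv p-1$ modulo $2$ and $\epsilon^{p-1}=\epsilon$. Since $(\omega-1)v_b\equiv_2(\omega-1)v_0$,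
$$\sum_bv_b\xi_b\equiv_2\epsilon^m\Bigl(\sum_bv_b+m(\omega-1)v_0\sum_b(a-b)\Bigr)=\epsilon^mf(r),$$
because $\sum_{b=0}^{p-1}(p-1-2b)=0$. $\square$

### 5.4 Relative traces

*Purpose: the cancellation of order two seen for $1+\sigma_1^2$, in general.*

**Lemma 8.** Let $D$ be the set of minimal length left coset representatives of $\mathfrak S_p/(\mathfrak S_{p-i}\times\mathfrak S_i)$, let $y\in H_p(\mathcal A)$ commute with $C$, and put $\mathrm{Tr}(y)=\sum_{w\in D}T_wyT_{w^{-1}}$. Then $\mathrm{Tr}(y)$ is central and $\tau(r\,\mathrm{Tr}(y))\in\pi^2\mathcal A$.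

*Example.* For $p=2$, $i=1$: $D=\{1,s_1\}$ and $\mathrm{Tr}(1)=1+\sigma_1^2$.

*Proof.* For $d\in D$ and $c\in\mathfrak S_{p-i}\times\mathfrak S_i$ we have $T_{dc}=T_dT_c$, so $\mathrm{Cas}=\mathrm{Tr}\circ\mathrm{Cas}_C$ with $\mathrm{Cas}_C(x)=\sum_cT_cxT_{c^{-1}}$. As $y$ commutes with $C$, $\mathrm{Cas}_C(yg_\kappa)=y\,\mathrm{Cas}_C(g_\kappa)=\gamma_\kappa y\mathbf e_\kappa$ by (6). So $y=\sum_\kappa\gamma_\kappa^{-1}\mathrm{Cas}_C(yg_\kappa)$, and $\mathrm{Tr}(y)=\sum_\kappa\gamma_\kappa^{-1}\mathrm{Cas}(yg_\kappa)$ is central and acts on $S_\lambda$ by $\sum_\kappa(\gamma_\lambda/\gamma_\kappa)\chi_\lambda(yg_\kappa)$. With Lemma 3,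
$$\tau(r\,\mathrm{Tr}(y))=\sum_b\gamma_b^{-1}(-1)^b\{p\}\sum_\kappa\frac{\gamma_b}{\gamma_\kappa}\chi_b(yg_\kappa)=\{p\}\sum_\kappa\frac{(-1)^\beta}{\gamma_\kappa}\bigl(\chi_\beta(yg_\kappa)-\chi_{\beta+1}(yg_\kappa)\bigr),$$
the last sum over pairs of hooks $\kappa$. Here $yg_\kappa=g_\kappa yg_\kappa$, so by Lemma 6 each bracket lies in $\pi\mathcal A$. $\square$

## 6. Power sums and winding arcs in the annulus

Let $\mathcal S_n$ be the skein of (cylinder)$\times I$ with $n$ inputs on the bottom circle and $n$ outputs on the top circle. We look at the cylinder from outside, with coordinates "angle" (periodic, increasing to the right) and "height"; *lower* and *higher* refer to height, *over* and *under* to depth. The product is stacking, read from bottom to top, and $\mathcal S_n(R)$ has coefficients in $R$. Core circles run to the right. For $x$ in the annulus skein, $x^{ov},x^{un}\in\mathcal S_n$ denote $x$ placed over, respectively under, the $n$ vertical strands; $x\mapsto x^{ov}$ and $x\mapsto x^{un}$ are ring homomorphisms. In $\mathcal S_1$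 let $\alpha$ be the arc that winds once to the right without crossings.

*Example.* A circle running right over a strand running up forms a positive crossing (rotate by $45^\circ$), and its smoothing is $\alpha$. So $P_1^{ov}-P_1^{un}=z\alpha$.

### 6.1 Pulling $P_m$ through one strand

*Purpose: to generalize this example to $P_m$, with no remainder.*

**Lemma 9** (Morton). In $\mathcal S_1(F)$: $P_m^{ov}-P_m^{un}=\{m\}\,\alpha^m$.

*Proof.* Let $E_n\in H_n$ be the idempotent with $\sigma_iE_n=E_n\sigma_i=qE_n$, so $E_n=\sum_wq^{\ell(w)}T_w\big/\sum_wq^{2\ell(w)}$ and $\mathrm{cl}(E_n)=Q_{(n)}=h_n$. We put boxes $E_n$ on $n$ strands running to the right at levels $1$ (lowest), …, $n$; $\sigma_i$ is then the positive crossing between levels $i,i+1$, in which the strand going up passes under the one going down.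

*The tangles $\Theta_n$.* Let the bottom and the top endpoint have angle $0$, and put the box $E_n$ in a narrow window around angle $0$ at middle height. For $n\ge1$ let $\Theta_n\in\mathcal S_1$ be as follows. The bottom endpoint is joined to input $1$ (left side of the box) by a short arc lower than everything else. For $1\le i<n$, output $i$ goes to the right once around the cylinder into input $i+1$. Output $n$ is joined to the top endpoint by a short arc higher than everything else. There are no crossings outside the box. So $\Theta_1=1$.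

*Expanding the box.* Every $w\in\mathfrak S_{n+1}$ is uniquely $w's_1s_2\cdots s_k$ with $w'$ in the group generated by $s_2,\dots,s_n$ and $0\le k\le n$, and the lengths add. Since $\sum_{k=0}^nq^{2k}=q^n[n+1]$,
$$q^n[n+1]\,E_{n+1}=(1\otimes E_n)\text{ followed by }\sum_{k=0}^nq^k\sigma_1\sigma_2\cdots\sigma_k,$$
where $1\otimes E_n$ has $E_n$ on levels $2,\dots,n+1$, and $\sigma_1\cdots\sigma_k$ moves the strand from level $1$ to level $k+1$ under $k$ strands, each of which descends one level. Insert this in $\Theta_{n+1}$.

*The term $k=n$.* The arc from the bottom endpoint passes lower than the box $E_n$, then goes under all $n$ outputs of $E_n$ to level $n+1$ and to the top. Output $j$ of $E_n$ (level $j+1$) descends to level $j$ and goes around to level $j+1$, that is, to input $j$ of $E_n$. So we see the closed-up box $E_n$ over a vertical arc: this is $h_n^{ov}$, with coefficient $q^n$.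

*The terms $k<n$.* The crossings $\sigma_1\cdots\sigma_k$ sit to the right of $1\otimes E_n$ on levels $1,\dots,k+1\le n$. Slide them around the cylinder. Level $l$ on the right continues to level $l+1$ on the left, so they arrive to the left of $1\otimes E_n$ on levels $2,\dots,k+2$: as $\sigma_1\cdots\sigma_k$ directly in front of $E_n$, in its own numbering. There they are absorbed, $\sigma_1\cdots\sigma_kE_n=q^kE_n$. What remains: the arc runs from the bottom lower than the box, once around without crossings, into level $2$, i.e. input $1$ of $E_n$; output $j<n$ of $E_n$ (level $j+1$) goes around to level $j+2$, i.e. input $j+1$ of $E_n$; output $n$ goes to the top. This is $\alpha$ followed by $\Theta_n$. So the term is $q^k\cdot q^k\,\alpha\Theta_n$.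

Since $\sum_{k<n}q^{2k}=q^{n-1}[n]$, we get $[n+1]\Theta_{n+1}=h_n^{ov}+q^{-1}[n]\,\alpha\Theta_n$ for $n\ge0$ (with $[0]=0$).

*The mirror expansion.* The ring automorphism $q\mapsto q^{-1}$, $\sigma_i\mapsto\sigma_i^{-1}$ of $H_{n+1}$ fixes $E_{n+1}$ and $1\otimes E_n$. So the expansion also holds with $q,\sigma_i$ replaced by $q^{-1},\sigma_i^{-1}$; the moving arc now passes over. The same two computations give $[n+1]\Theta_{n+1}=h_n^{un}+q[n]\,\alpha\Theta_n$.

*Conclusion.* With $\eta(u)=\sum_{n\ge1}[n]\Theta_nu^{n-1}$ the recursions read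
$$H^{ov}(u)=(1-q^{-1}\alpha u)\,\eta(u),\qquad H^{un}(u)=(1-q\alpha u)\,\eta(u).$$
The $h_n^{ov}$ commute with each other and with $\alpha$ (slide them along the cylinder in front of everything). By the recursions, $\Theta_n$ and $h_n^{un}$ are polynomials in $\alpha$ and the $h_j^{ov}$, so all coefficients lie in one commutative algebra. Taking logarithms,
$$\sum_k(P_k^{ov}-P_k^{un})\frac{u^k}k=\log\frac{1-q^{-1}\alpha u}{1-q\alpha u}=\sum_k\{k\}\,\alpha^k\,\frac{u^k}k.\qquad\square$$

### 6.2 The elements $Y_j$

*Purpose: the same for $n$ strands.* In $\mathcal S_n$ place the vertical strands $1,\dots,n$ (left to right) in separate layers, strand $1$ nearest to the viewer. Let $Y_j$ be: strand $j$ winds once to the right within its layer, and the others are vertical. Strands in different layers move independently, so the $Y_j$ commute, and $\prod_jY_j^{m_j}$ is "strand $j$ winds $m_j$ times in its layer, for all $j$". Doing all windings simultaneously by a rigid rotation, $Y_1\cdots Y_n$ is the crossingless $n$-cable of $\alpha$.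

Let $\varrho$ be the crossingless diagram taking position $i$ to $i+1$ and $n$ around to $1$. In $Y_j$, strand $j$ passes over strands $j+1,\dots,n$ (positive crossings), goes around, and returns under strands $1,\dots,j-1$ (negative crossings). So $Y_j=\sigma_j\cdots\sigma_{n-1}\,\varrho\,\sigma_1^{-1}\cdots\sigma_{j-1}^{-1}$, and hence
$$Y_j=\sigma_jY_{j+1}\sigma_j,\qquad\sigma_jY_k=Y_k\sigma_j\quad(k\neq j,j+1).\tag{9}$$
The second relation holds because $\sigma_j$ lives in the slab of the layers $j,j+1$. From (9), $\sigma_jY_j=Y_{j+1}\sigma_j+zY_j$ and $\sigma_jY_{j+1}=Y_j\sigma_j-zY_j$, so $\sigma_j$ commutes with $Y_j+Y_{j+1}$. Also $\sigma_jY_{j+1}Y_j=Y_j\sigma_j^{-1}Y_j=Y_jY_{j+1}\sigma_j$. Hence symmetric polynomials in the $Y$'s commute with $H_n$. Let $e_i(Y)$, $p_i(Y)$ be the elementary and power sum polynomials in $Y_1,\dots,Y_n$.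

Move a circle decorated by $P_m$ from above all strands to below, past strands $1,2,\dots,n$ successively. At the $j$-th stage Lemma 9 applies in a slab that contains only the circle and strand $j$, and the difference is $\{m\}Y_j^m$. So
$$P_m^{ov}-P_m^{un}=\{m\}\,p_m(Y)\quad\text{in }\mathcal S_n(F).\tag{10}$$

### 6.3 Elementary symmetric polynomials are relative traces

*Purpose: to feed $e_i(Y)$ into Lemma 8.*

**Lemma 10.** Let $\Lambda':\mathcal S_p(\mathcal A)\to\mathcal A$ be $\mathcal A$-linear with $\Lambda'(xb)=\Lambda'(bx)$ for $b\in H_p(\mathcal A)$, $x\in\mathcal S_p(\mathcal A)$. Then $\Lambda'(e_i(Y)\,r)\in\pi^2\mathcal A$ for $1\le i\le p-1$.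

*Proof.* Let $S_0=\{p-i+1,\dots,p\}$, $Y_S=\prod_{j\in S}Y_j$ and $U_0=Y_{S_0}$. For $j\ne p-i$ the indices $j,j+1$ are both in or both outside $S_0$, so $U_0$ commutes with $C=H_{p-i}\otimes H_i$.

*Claim:* $e_i(Y)=\sum_{w\in D}T_wU_0T_{w^{-1}}$. The elements $w\in D$ are those increasing on $S_0$ and on its complement, so $w\mapsto w(S_0)$ is a bijection from $D$ to the $i$-subsets. Let $w\in D$, $S=w(S_0)$, $j\notin S$, $j+1\in S$. Then $w^{-1}(j)<w^{-1}(j+1)$, so $\ell(s_jw)=\ell(w)+1$, and $s_jw\in D$ corresponds to $S'=(S\setminus\{j+1\})\cup\{j\}$. By (9), $\sigma_jY_S\sigma_j=Y_{S'}$. Every $i$-subset is reached from $S_0$ by such moves, so by induction $T_wU_0T_{w^{-1}}=Y_{w(S_0)}$ for all $w\in D$, and the claim follows.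

Hence $\Lambda'(e_i(Y)r)=\sum_{w\in D}\Lambda'(U_0\,T_{w^{-1}}rT_w)$. The functional $x\mapsto\Lambda'(U_0x)$ on $H_p(\mathcal A)$ equals $\tau(yx)$ for some $y\in H_p(\mathcal A)$. For $c\in C(\mathcal A)$, $\Lambda'(U_0cx)=\Lambda'(cU_0x)=\Lambda'(U_0xc)$, so $\tau(ycx)=\tau(yxc)=\tau(cyx)$ for all $x$; thus $y$ commutes with $C$. Therefore $\Lambda'(e_i(Y)r)=\sum_{w\in D}\tau(yT_{w^{-1}}rT_w)=\tau(r\,\mathrm{Tr}(y))$, which lies in $\pi^2\mathcal A$ by Lemma 8. $\square$

## 7. Crossings between different components

*Purpose: to prove (8).*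

**The functional $\Lambda$.** Of the two strands at the crossing, drawn upward, let $B$ be the component of the strand from bottom left to top right, and $A$ the other component. In $\mathcal L_+$, $B$ is over $A$; in $\mathcal L_-$, under. Let $V\cong$ (annulus)$\times I$ be a thin thickening of the blackboard annulus of $B$, enlarged in the direction orthogonal to the plane near the crossing, so that it meets the $p$-cable of $A$ in $p$ radial arcs there and meets the rest of the link nowhere. Turn coordinates so that in $V$ the arcs of $A$ run upward and $B$ runs to the right. Then $\mathcal L_\pm$ are obtained by placing $B$ over, respectively under, these arcs. For $x\in\mathcal S_p$ let $\Lambda(x)$ be the evaluation of: $x$ inserted in $V$, the $p$-cable of $A$ elsewhere, and all components other than $A,B$ decorated by $zX_p$. Framed links evaluate into $\mathcal A$, so $\Lambda$ maps $\mathcal S_p(\mathcal A)$ to $\mathcal A$. Also $\Lambda(xb)=\Lambda(bx)$ for $b\in H_p$: slide $b$ along the cable of $A$.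

**Moving $B$ through $A$.** In $\check Z(\mathcal L_\pm)$ decorate $B$ by $\{p\}P_p$, and $A$ by $\mathrm{cl}(r)=\{p\}P_p$, that is, insert $r$ in its cable. By (10), extending $\Lambda$ to coefficients $K(t)$,
$$\check Z(\mathcal L_+)-\check Z(\mathcal L_-)=\{p\}\,\Lambda\bigl((P_p^{ov}-P_p^{un})\,r\bigr)=\{p\}^2\,\Lambda(p_p(Y)\,r).\tag{11}$$

**Newton's identity.** We have $p_p=\epsilon\,p\,e_p+\sum_{i=1}^{p-1}(-1)^{i-1}e_ip_{p-i}$. For $1\le i\le p-1$ the functional $x\mapsto\Lambda(p_{p-i}(Y)x)$ satisfies the hypothesis of Lemma 10, as $p_{p-i}(Y)$ commutes with $H_p$. So $\Lambda(e_i(Y)p_{p-i}(Y)r)\in\pi^2\mathcal A$.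

**The term $e_p$.** $e_p(Y)=Y_1\cdots Y_p$ is the crossingless $p$-cable of $\alpha$. Deleting $B$ and replacing the radial arc of $A$ by $\alpha$ turns $A\cup B$ into the component of $\mathcal L_0$ obtained by smoothing: coming from below on $A$ one turns right, follows $B$ once, and leaves upward on $A$, with blackboard framing. So $\Lambda(e_p(Y)r)=\check Z(\mathcal L_0)$.

Together, $\Lambda(p_p(Y)r)\equiv_2\epsilon\,p\,\check Z(\mathcal L_0)$. Multiply by $\{p\}^2=\pi^2$ and use (11): this is (8). With Section 4 it proves the type II part of Theorem 1. $\square$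

## 8. Curls and connected sums modulo $\pi^2$

*Purpose: three rules, needed for type I.* Put $U=t^p-t^{-p}$. By (4) this is $\check Z$ of the $0$-framed unknot. It is not a zero divisor in $\mathcal A/\pi^2=(\mathcal O/\pi^2)[t^{\pm1}]$, since its leading coefficient is $1$. For a component $x$ of $\mathcal L$, let $f_x(b)$ be the evaluation with $b\in H_p(\mathcal A)$ inserted in the $p$-cable of $x$ and the other components decorated by $zX_p$. Then $f_x:H_p(\mathcal A)\to\mathcal A$ is a trace, and $f_x(r)=\check Z(\mathcal L)$.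

**Lemma 11.**

- (F1) Changing a crossing between different components does not change $\check Z$ modulo $\pi^2$.
- (F2) Adding $m\in\mathbb Z$ positive curls to a component multiplies $\check Z$ by $(\epsilon t^p)^m$ modulo $\pi^2$.
- (F3) If $\mathcal L\#N$ is the connected sum of a component $x$ of $\mathcal L$ with a knot $N$ (framings added), then $U\,\check Z(\mathcal L\#N)\equiv_2\check Z(\mathcal L)\,\check Z(N)$.

*Proof.* (F1) follows from (8). (F2): by Section 3.2 the new value is $t^{pm}f_x(r\,FT_p^m)$; apply Lemma 7.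

(F3): By Section 3.5 the $p$-cable of $N$, as a long knot, is an element $J\in H_p(\mathcal A)$. It is central: elements of $H_p$ slide through the cable, and $H_p$ injects into the skein. By Section 5 all $J_b\equiv_1J_0$; write $J_b=J_0+\pi j_b$ and $j=\sum_bj_b$. Let $v_b$ be as in Lemma 7 for $f_x$, and $u_b$ for the $0$-framed unknot. Then
$$\check Z(\mathcal L\#N)=\sum_bv_bJ_b,\quad\check Z(\mathcal L)=\sum_bv_b\equiv_1pv_0,\quad\check Z(N)=\sum_bu_bJ_b,\quad U=\sum_bu_b\equiv_1pu_0.$$
So $U\check Z(\mathcal L\#N)\equiv_2J_0U\check Z(\mathcal L)+\pi v_0jU$ and $\check Z(\mathcal L)\check Z(N)\equiv_2J_0U\check Z(\mathcal L)+\pi\check Z(\mathcal L)u_0j$. Both correction terms are $\equiv_2\pi p\,u_0v_0\,j$. $\square$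

## 9. Closures of two-strand braids

*Purpose: one family of knots where $\check Z$ can be computed modulo $\pi^2$.* For odd $n$ let $N_n$ be the closure of $\sigma_1^n\in H_2$, a knot with blackboard framing.

**Lemma 12.** For odd $n$, $\check Z(N_n)\equiv_2\epsilon\bigl[\tfrac12(t^{2p}-t^{-2p})+\tfrac n2U^2\bigr]$. Hence $\check Z(N_3)-2\check Z(N_1)+\check Z(N_{-1})\equiv_20$.

*Example.* $N_{\pm1}$ is the unknot with a $\pm$curl, and the formula gives $\epsilon U\cdot\frac12\bigl[(t^p+t^{-p})\pm(t^p-t^{-p})\bigr]=\epsilon t^{\pm p}U$, in agreement with (F2).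

*Proof.* Let $\Omega\in H_{2p}$ be the positive crossing of two $p$-cables, so $\Omega(b\otimes b')=(b'\otimes b)\Omega$ for $b,b'\in H_p$. Let $\Delta=(FT_p\otimes1)\Omega$. Since $FT_p$ is central, also $\Delta(b\otimes b')=(b'\otimes b)\Delta$, and $\Delta^2=(FT_p\otimes FT_p)\Omega^2=FT_{2p}$.

**Step 1: a trace property, so that Lemma 7 applies.** Let $W=\Omega^n$ or $W=\Delta$, and let $\theta$ be any trace on $H_{2p}$. Using cyclicity and $W(b\otimes b')=(b'\otimes b)W$,
$$\theta((x\otimes1)(y\otimes1)W)=\theta((y\otimes1)W(x\otimes1))=\theta((y\otimes1)(1\otimes x)W)$$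
$$=\theta((1\otimes x)(y\otimes1)W)=\theta((y\otimes1)W(1\otimes x))=\theta((y\otimes1)(x\otimes1)W).$$
So $b\mapsto\theta((b\otimes1)W)$ is a trace on $H_p$. The third expression also shows $\theta((yx\otimes1)W)=\theta((y\otimes x)W)$.

In particular $f(b)=\langle\mathrm{cl}((b\otimes1)\Omega^n)\rangle$ is a trace $H_p(\mathcal A)\to\mathcal A$ with $f(r)=\check Z(N_n)$. By Lemma 7, $\check Z(N_n)\equiv_2\epsilon^n\rho_n$ with
$$\rho_n=f(r\,FT_p^n)=\sum_{\nu\vdash2p}\chi_\nu\bigl((r\,FT_p^n\otimes1)\Omega^n\bigr)\langle Q_\nu\rangle.$$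

**Step 2: from $\Omega^n$ to $\Delta$, to use that $\Delta^2$ is a scalar.** As $n-1$ is even, $\Delta^n=(FT_p\otimes FT_p)^{(n-1)/2}\Omega^{n-1}(FT_p\otimes1)\Omega=(FT_p^{(n+1)/2}\otimes FT_p^{(n-1)/2})\Omega^n$. By the last remark of Step 1 and $\Delta^{n-1}=FT_{2p}^{(n-1)/2}$,
$$\chi_\nu\bigl((r\,FT_p^n\otimes1)\Omega^n\bigr)=\chi_\nu((r\otimes1)\Delta^n)=q^{(n-1)c(\nu)}\chi_\nu((r\otimes1)\Delta).$$

**Step 3: evaluation at $\Delta$.** We claim $\chi_\nu((r\otimes1)\Delta)=\{p\}\,q^{c(\nu)}\chi_\nu(2p\text{-cycle})$. The trace $g(x)=\chi_\nu((x\otimes1)\Delta)$ is a combination of the $\chi_\lambda$, namely $g=\sum_\lambda\frac{g(\mathbf e_\lambda)}{d_\lambda}\chi_\lambda$. By Lemma 3, $g(r)=\{p\}\sum_b(-1)^bg(\mathbf e_b)/d_b$. As $\mathbf e_b^2=\mathbf e_b$, Step 1 gives $g(\mathbf e_b)=\chi_\nu((\mathbf e_b\otimes\mathbf e_b)\Delta)$, the trace of $\Delta$ on $(\mathbf e_b\otimes\mathbf e_b)S_\nu$, which $\Delta$ preserves. As an $H_p\otimes H_p$-module this space is $S_b\otimes S_b\otimes M$ with a multiplicity space $M$. The operator (flip)$\cdot\Delta$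 commutes with $H_p\otimes H_p$, so $\Delta=\text{flip}\otimes\Delta_M$ with $\Delta_M^2=q^{2c(\nu)}$. The flip has trace $d_b$. Hence $g(\mathbf e_b)=d_b\,q^{c(\nu)}N_b$ with a constant $N_b\in\mathbb Z$.

To find $\sum_b(-1)^bN_b$ put $q=1$. This is legitimate, because by (6) and (5) $\mathbf e_b$ is regular there. At $q=1$, $\Delta$ becomes the block swap. The element $\sum_b(-1)^b\mathbf e_b/d_b=\frac1{p!}\sum_w\bigl(\sum_\lambda\chi_\lambda((p))\chi_\lambda(w)\bigr)w^{-1}$ is, by column orthogonality, the average of all $p$-cycles. For a $p$-cycle $c$, the product $(c\otimes1)\cdot$(block swap) exchanges the two blocks and its square is $c\otimes c$, so it is a $2p$-cycle. Thus $\sum_b(-1)^bN_b=\chi_\nu(2p\text{-cycle})$, which proves the claim.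

**Step 4: summing over hooks of size $2p$.** For $\nu=(a|b)$ with $a+b=2p-1$ we have $c(\nu)=p(a-b)$ and $\chi_\nu(2p\text{-cycle})=(-1)^b$; for other $\nu$ it is $0$. By Steps 2 and 3, then (2) with $x=q^{pn}$, $y=-q^{-pn}$, and (4),
$$\rho_n=\{p\}\sum_{a+b=2p-1}(-1)^bq^{pn(a-b)}\langle Q_{(a|b)}\rangle=\frac{\{p\}}{\{pn\}}[u^{2p}]\bigl\langle H(q^{pn}u)E(-q^{-pn}u)\bigr\rangle=\frac{\{p\}}{\{pn\}}[u^{2p}]\exp\sum_{k\ge1}x_ku^k,$$
with $x_k=\frac1k(t^k-t^{-k})\frac{\{pnk\}}{\{k\}}$.

**Step 5: reduction modulo $\pi^2$.** If $p\nmid k$, then $\{k\}$ is a unit and $x_k\in\pi\mathcal A$. A monomial $\prod x_{k_i}$ with $\sum k_i=2p$ that contains one such factor contains at least two, so it is $\equiv_20$. Only $x_{2p}$ and $\frac12x_p^2$ remain. For $N\ne0$,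
$$\frac{\{pN\}}{\{p\}}=\epsilon^{N-1}\frac{\omega^N-\omega^{-N}}{\omega-\omega^{-1}}\equiv_2\epsilon^{N-1}N,\qquad\frac{\{2pN\}}{\{2p\}}=\frac{\omega^{2N}-\omega^{-2N}}{\omega^2-\omega^{-2}}\equiv_2N.$$
For $N>0$ the first fraction is $\sum_{j=0}^{N-1}\omega^{N-1-2j}\equiv_2N+(\omega-1)\sum_j(N-1-2j)=N$; the second is the same with $\omega^2$ for $\omega$; both sides change sign with $N$. With $N=pn$ we get $x_p\equiv_2\epsilon^{pn-1}nU$ and $x_{2p}\equiv_2\frac n2(t^{2p}-t^{-2p})$. With $N=n$ odd, $\{p\}/\{pn\}\equiv_2\frac1n$. So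
$$\rho_n\equiv_2\tfrac1n\bigl(x_{2p}+\tfrac12x_p^2\bigr)\equiv_2\tfrac12(t^{2p}-t^{-2p})+\tfrac n2U^2,$$
and $\epsilon^n=\epsilon$. The last assertion holds because the formula is affine in $n$, and $1-2+1=0$, $3-2-1=0$. $\square$

## 10. Self-crossings

*Purpose: to prove (7).* The argument of Section 7 cannot be repeated. There $B$ was a closed circle, and the whole decorated circle was pulled through the cable of $A$. At a self-crossing both strands belong to the same component: there is no separate circle, and (10) has nothing to act on. What helps is the strength of (8). It is a congruence modulo $\pi^4$ with the factor $\{p\}^2$ on the right. If two crossings can each be resolved by (8) in the same four-term sum, then comparing the results and dividing by $\pi^2$ gives a congruence modulo $\pi^2$ between type I differences.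

**Sites.** A *site* $s$ of a diagram $D$ is a disc in which $D$ is two parallel strands, drawn upward. $D(s;n)$ is $D$ with these replaced by $\sigma^n$. Sites in use are disjoint. A site is *mixed* if its strands belong to different components. For mixed $s$ put $\partial_sD=\check Z(D(s;1))-\check Z(D(s;-1))$.

*Example.* For the two-component unlink drawn so that its circles run parallel along one disc $s$, $D(s;\pm1)$ is the unknot with a $\pm$curl.

Smoothing a self-crossing separates its two strands into different components. So every type I triple is $(D(s;1),D(s;-1),D)$ with $s$ mixed, and (7) says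
$$\partial_sD\equiv_2\epsilon\,\check Z(D)\quad\text{for every mixed site }s\text{ of }D.\tag{12}$$

### 10.1 Moving the site

**Step 1: $\partial$ does not depend on the site.** *If $s,s'$ are disjoint mixed sites of $D$ between the same two components $x,y$, then $\partial_sD\equiv_2\partial_{s'}D$.* Cut $x=x_1x_2$ and $y=y_1y_2$ at the sites, where $x_1,y_1$ lead from $s$ to $s'$. With one crossing inserted at each site, the components are $x_1y_2$ and $y_1x_2$, and both inserted crossings are mixed. Let $\Sigma=\sum_{i,j=\pm1}ij\,\check Z(D(s;i,\,s';j))$. Smoothing the crossing at $s$ gives $D(s';j)$, so (8) at $s$ gives $\Sigma\equiv_4\epsilon p\{p\}^2\,\partial_{s'}D$. In the same way (8) at $s'$ gives $\Sigma\equiv_4\epsilon p\{p\}^2\,\partial_sD$. Divide by $\epsilon p\{p\}^2$, a unit times $\pi^2$.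

### 10.2 Changing crossings between the two components

**Step 2: unlinking $x$ and $y$.** *Let $c$ be a crossing between $x$ and $y$ in $D$, outside the mixed site $s$ between $x,y$, and let $D'$ be $D$ with $c$ changed. Then $\partial_sD\equiv_2\partial_sD'$.*

Let $D_0$ be $D$ with $c$ smoothed, and regard $c$ as a site of $D_0$. Its strands lie on one component $\kappa$, and $D,D'$ are $D_0(c;\pm1)$ in some order. The site $c'$ just above the crossing $c$ is a mixed site of $D$ and of $D'$ between $x$ and $y$. By Step 1, $\partial_sD\equiv_2\partial_{c'}D$ and $\partial_sD'\equiv_2\partial_{c'}D'$. Since $\partial_{c'}D_0(c;i)=\check Z(D_0(c;i+1))-\check Z(D_0(c;i-1))$, it suffices to show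
$$\eta(D_0,c)\equiv_20,\qquad\text{where }\ \eta(D_0,c):=\check Z(D_0(c;2))-2\check Z(D_0(c;0))+\check Z(D_0(c;-2))=\sum_{i=\pm1}i\,\partial_{c'}D_0(c;i).\tag{13}$$
Here $c$ may be any site of a diagram with both strands on one component $\kappa$. The plan: first show that $\eta$ is the same at interlacing sites, then transport it to a site inside a curl, where it can be computed.

**(a) Interlacing sites.** *If $c,g$ are disjoint sites with both strands on $\kappa$ whose pairs of points interlace along $\kappa$, then $\eta(D_0,c)\equiv_2\eta(D_0,g)$.* In $D_0(c;\pm1)$ the component $\kappa$ is split into two components, and the sites $c'$ and $g$ are both mixed between these two. By Step 1,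
$$\eta(D_0,c)\equiv_2\sum_{i=\pm1}i\,\partial_gD_0(c;i)=\sum_{i,j=\pm1}ij\,\check Z(D_0(c;i,\,g;j)),$$
which is symmetric in $c$ and $g$.

**(b) Transport into a curl.** The site $c$ divides $\kappa$ into two arcs $\kappa'$ and $\kappa''$. At a point of $\kappa'$ insert a positive curl, drawn as the partial closure of $\sigma\in H_2$ (right output joined to right input), followed by a negative curl. The framings cancel, so this is a framed isotopy away from $c$ and $\eta(\cdot,c)$ is unchanged. Call the new diagram $D_1$. Let $d$ be the site just above the crossing of the positive curl: two upward strands, both on $\kappa'$. The part of $\kappa$ between these two strands inside $\kappa'$ is the loop of the curl, which contains the closing arc.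

Choose a simple path in the plane, avoiding the discs $c,d$ and transverse to the diagram, from the closing arc to a point next to $\kappa''$. Push a thin finger of the closing arc along it, over all strands met. These are Reidemeister II moves away from the discs $c,d$. So for all $n$ the links $D_1(c;n)$ and $D_1(d;n)$ do not change up to framed isotopy.

We need the fingertip to run parallel to $\kappa''$ in the same direction. Seen in the direction of travel, the fingertip runs from left to right if the path leaves the closing arc to its left, and from right to left if the path leaves to its right. So its direction relative to the path is fixed by the start. If $\kappa''$, when reached directly, runs the same way as seen from the path, stop there. If not, let the path first cross $\kappa''$ and return to it from the other side: now $\kappa''$ is seen running in the opposite sense, and the directions agree. Let $D_2$ be the resulting diagram, and $g$ the site formed by the fingertip and $\kappa''$.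

One strand of $g$ lies on the loop of the curl, which is part of $\kappa'$ and lies between the two strands of $d$. The other lies on $\kappa''$. Hence $g$ interlaces both $c$ and $d$. By (a) twice,
$$\eta(D_0,c)=\eta(D_2,c)\equiv_2\eta(D_2,g)\equiv_2\eta(D_2,d)=\eta(D_1,d).$$

**(c) Computation at the curl.** Inserting $\sigma^n$ ($n=2,0,-2$) at $d$ in $D_1$ gives the partial closure of $\sigma^{1+n}$, a long knot whose closure is $N_{1+n}$. So we get the connected sum, at $\kappa$, of $D_0^-$ ($D_0$ with one negative curl on $\kappa$) with $N_{1+n}$. By (F3) and Lemma 12,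
$$U\,\eta(D_1,d)\equiv_2\check Z(D_0^-)\bigl(\check Z(N_3)-2\check Z(N_1)+\check Z(N_{-1})\bigr)\equiv_20.$$
Cancel $U$: $\eta(D_0,c)\equiv_2\eta(D_1,d)\equiv_20$, which is (13). This finishes Step 2.

### 10.3 Reduction to a connected sum

**Step 3: proof of (12).** Let $s$ be a mixed site of $D$ between $x$ and $y$. Let $\hat D$ be obtained from $D$ by crossing changes outside $s$ so that $y$ passes under all other components at all crossings with them. Changing crossings between $y$ and $x$ does not affect $\partial_s$ modulo $\pi^2$, by Step 2. Changing crossings between $y$ and components other than $x$ does not either, by (F1), since these are crossings between different components of $D(s;\pm1)$. So $\partial_sD\equiv_2\partial_s\hat D$; and $\check Z(D)\equiv_2\check Z(\hat D)$ by (F1).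

*The connected sum.* Put $y$ below and everything else above a horizontal plane. In the disc $s$ of $\hat D(s;\pm1)$ one strand leads from $x$ down to $y$, and the other from $y$ up to $x$. If the first strand is over the second at the inserted crossing, let both change sides after the crossing: at the crossing the first is still above the plane and the second still below. If the first strand is under the second, let both change sides before the crossing. Then each strand meets the plane exactly once. Closing the two halves by a short arc in the plane gives back $\mathcal L'=\hat D\setminus y$ above, with the new arc on $x$, and $y$ below. So $\hat D(s;\pm1)$ is, as an unframed link, the connected sum of $\mathcal L'$ (at $x$) with $y$.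

*The framing.* The framing of the merged component is its writhe $w(x)+w(y)+2\,\mathrm{lk}(x,y)\pm1=w(x)+w(y)\pm1$, since $y$ lies below $x$ in $\hat D$. The other framings are those of $\mathcal L'$. So $\hat D(s;\pm1)$ is $\mathcal L'\#y$ (framings added) with one additional $\pm$curl.

*Conclusion.* By (F2) and (F3),
$$U\,\partial_s\hat D\equiv_2(\epsilon t^p-\epsilon t^{-p})\,\check Z(\mathcal L')\,\check Z(y)=\epsilon\,U\,\check Z(\hat D),$$
because $\hat D$ is isotopic to the split union of $\mathcal L'$ and $y$. Cancel $U$: $\partial_sD\equiv_2\partial_s\hat D\equiv_2\epsilon\check Z(\hat D)\equiv_2\epsilon\check Z(D)$. This is (12), hence (7). With Lemmas 4 and 5, Theorem 1 is proved. $\blacksquare$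

## 11. Comparison with $\check Z_1$ at $(q^p,t^p)$

*Purpose: to prove Corollary 2.* By Lemma 4, $\check Z_1(\mathcal L;q^p,t^p)\in\mathbb Z[\{p\}^2,t^{\pm p}]\subset\mathbb Z[z^2,t^{\pm1}]$. Also $\{p\}^2=z^2[p]^2\equiv0$ modulo $[p]^2$. Let
$$G(\mathcal L)=\check Z_p(\mathcal L)-\epsilon^{\,w(\mathcal L)}\check Z_1(\mathcal L;q^p,t^p)\quad\text{modulo }[p]^2.$$

**Skein behavior of $G$.** The total writhe of a diagram of $\mathcal L$ is $w(\mathcal L)$ plus twice a sum of linking numbers. So modulo $2$, $w(\mathcal L)$ is the total writhe, and $w(\mathcal L_\pm)\equiv w(\mathcal L_0)+1$. In type I, Theorem 1 and the relation for $\check Z_1$ with $q^p,t^p$ give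
$$G(\mathcal L_+)-G(\mathcal L_-)\equiv\epsilon\check Z_p(\mathcal L_0)-\epsilon^{\,w(\mathcal L_0)+1}\check Z_1(\mathcal L_0;q^p,t^p)=\epsilon\,G(\mathcal L_0).$$
In type II both differences are multiples of $\{p\}^2$ modulo $[p]^2$, so $G(\mathcal L_+)\equiv G(\mathcal L_-)$.

**Unlinks.** For an unlink with framings $w_k$, (F2) gives $\check Z_p\equiv_2\prod_k(\epsilon t^p)^{w_k}U$ at each $\zeta$, while $\check Z_1(\cdot\,;q^p,t^p)=\prod_kt^{pw_k}U$. So the difference $\check Z_p-\epsilon^{\,w}\check Z_1(\cdot\,;q^p,t^p)$ is $\equiv_20$ at each $\zeta$, and by Lemma 5 it is divisible by $[p]^2$: $G=0$.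

**Induction.** Induct on the number of crossings and on the number of crossing changes needed to reach a descending diagram, which represents an unlink. A crossing change alters $G$ by $0$ or by $\pm\epsilon\,G(\mathcal L_0)$, and $\mathcal L_0$ has fewer crossings. So $G=0$ for every framed link. $\blacksquare$
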